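# Weakly Lindelöf boundaries are strong

## 1. Boundaries, strong boundaries and weakly Lindelöf sets

Throughout, $E$ is a real Banach space, $B_E$ its closed unit ball, $E^*$ its dual and $E^{**}$ its bidual. On $E^*$, "weak" means $\sigma(E^*,E^{**})$ and "$w^*$" means $\sigma(E^*,E)$. On $E^{**}$, "$w^*$" means $\sigma(E^{**},E^*)$. Distances and diameters in $E^*$ are taken in the norm. "Countable" means finite or countably infinite. The letter $C$ denotes a nonempty, convex, $w^*$-compact subset of $E^*$. Such a set is bounded, and we fix $M\ge 1$ with $C\subset MB_{E^*}$.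

**Definition (boundary).** A set $B\subset C$ is a boundary of $C$ if for every $x\in E$ there is $b\in B$ with $b(x)=\sup_{c\in C}c(x)$.

The whole set $C$ is a boundary of itself, by $w^*$-compactness. Every boundary satisfies $C=\overline{\mathrm{co}}^{\,w^*}(B)$: a point of $C$ outside the right-hand side could be strictly separated from it by some $x\in E$, and then $x$ would not attain its supremum over $C$ on $B$. The next definition asks for the same equality in the norm topology.

**Definition (strong boundary).** A boundary $B$ of $C$ is strong if $C=\overline{\mathrm{co}}^{\|\cdot\|}(B)$.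

**Example 1.** Let $E=c_0$ and $C=B_{\ell^1}$. The set $B=\{\pm e_n\}$ is a boundary, since $\|x\|_\infty$ is attained at a coordinate. It is strong: a vector of $B_{\ell^1}$ is the norm limit of its finite truncations, and these lie in $\mathrm{co}(B)$.

**Example 2.** Let $E=C[0,1]$ and let $C=B_{E^*}$ be the measures of total variation at most $1$. Then $B=\{\pm\delta_t:t\in[0,1]\}$ is a boundary. It is not strong: each $\mu\in\mathrm{co}(B)$ is atomic, so Lebesgue measure $\lambda$ satisfies $\|\lambda-\mu\|=1+\|\mu\|\ge1$. Moreover *every* boundary of $C$ contains every $\delta_t$. Indeed, let $f(s)=1-|s-t|$. If $\|\mu\|\le1$ and $\int f\,d\mu=1$, then $1=\int f\,d\mu\le\int f\,d|\mu|\le1$, so $|\mu|$ is a probability measure concentrated on $\{f=1\}=\{t\}$ and $\mu=\delta_t$.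

**Example 3.** Let $[0,\omega_1]$ be the compact space of all ordinals $\le\omega_1$, let $E=C[0,\omega_1]$, and let $C$ be the set of regular Borel probability measures. Let $B=\{\delta_\alpha:\alpha<\omega_1\}$. If $f\in E$, continuity at $\omega_1$ gives for each $n$ an $\alpha_n<\omega_1$ with $|f-f(\omega_1)|<1/n$ on $(\alpha_n,\omega_1]$. Since $\sup_n\alpha_n<\omega_1$, the function $f$ is constant on some $[\alpha,\omega_1]$ with $\alpha<\omega_1$. So the maximum of $f$ is attained at a point below $\omega_1$, and $B$ is a boundary. It is not strong: the functional $\mu\mapsto\mu(\{\omega_1\})$ is in $B_{E^{**}}$, vanishes on $\mathrm{co}(B)$, and equals $1$ at $\delta_{\omega_1}$.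

**Definition (weakly Lindelöf).** A set $Y\subset E^*$ is weakly Lindelöf if every cover of $Y$ by weakly open sets has a countable subcover.

**Example 4.** Norm-separable sets are weakly Lindelöf, because they are norm-Lindelöf and the weak topology is coarser. Weakly compact sets are weakly Lindelöf, for instance the unit ball of a nonseparable Hilbert space, which is not norm-separable. The boundaries in Examples 2 and 3 are not weakly Lindelöf: the functional $\mu\mapsto\mu(\{t\})$ belongs to $E^{**}$ and isolates $\delta_t$ in $B$ (its negative isolates $-\delta_t$), so $B$ is uncountable and discrete in the weak topology.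

We use two facts repeatedly: a relatively weakly closed subset of a weakly Lindelöf set is weakly Lindelöf, and so is the image of a weakly Lindelöf set under a weak-to-weak continuous map.

**Definition (uniformly norm-discrete).** A set $P\subset E^*$ is uniformly norm-discrete if $\inf\{\|a-b\|:a\neq b\in P\}>0$.

**Example 5.** In Example 2 let $\Delta\subset[0,1]$ be the Cantor set. Then $P=\{\delta_t:t\in\Delta\}$ is $w^*$-homeomorphic to $\Delta$, its distinct points are at distance $2$, and it lies in every boundary of $C$. Uniform norm-discreteness does not mean that the points are weakly isolated: in $\ell^2(\Gamma)$ with $\Gamma$ uncountable, $\{0\}\cup\{e_\gamma:\gamma\in\Gamma\}$ is uniformly norm-discrete, yet every weak neighborhood of $0$ contains all but finitely many $e_\gamma$. So this set is weakly compact, hence weakly Lindelöf.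

**Textbook facts.** The *Hahn–Banach theorem* will be used in this form: if $S\subset E^*$ is nonempty and $c\in E^*$ has distance $d>0$ to $\mathrm{co}(S)$, there is $p\in E^{**}$ with $\|p\|=1$ and $p(c)\ge\sup_Sp+d$ (separate the open ball of radius $d$ around $c$ from $\mathrm{co}(S)$). *Goldstine:* $B_E$ is $w^*$-dense in $B_{E^{**}}$. *Sion's minimax theorem:* if $K$ is compact convex, $V$ is convex, and $\Lambda$ on $K\times V$ is concave and upper semicontinuous in the first variable and convex and lower semicontinuous in the second, then $\max_K\inf_V\Lambda=\inf_V\max_K\Lambda$. A *Polish* space is a separable, completely metrizable space; $G_\delta$ subsets of Polish spaces are Polish, and the Baire category theorem holds in them. Two deeper theorems are stated in Section 8, where they are used.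

## 2. Does weakly Lindelöf imply strong?

The problem, taken from https://webs.um.es/beca/Investigacion/James-Simons-Survey.pdf, is this: *if the boundary $B$ is weakly Lindelöf, is it strong?* The following known results are available.

* (a) Every norm-separable boundary of $C$ is strong.
* (b) If $C$ is itself weakly Lindelöf, then every boundary of $C$ is strong.
* (c) If $E$ is separable and contains no isomorphic copy of $\ell^1(\mathbb N)$, then every boundary of every convex $w^*$-compact subset of $E^*$ is strong.

Of these, our proof uses only (a). The answer is yes, in ZFC, for every real Banach space.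

**Theorem 1.** Let $E$ be a real Banach space, $C\subset E^*$ nonempty, convex and $w^*$-compact, and let $B$ be a boundary of $C$ contained in a weakly Lindelöf set $Y\subset E^*$ (for instance $B$ weakly Lindelöf and $Y=B$). Then $C=\overline{\mathrm{co}}^{\|\cdot\|}(B)$.

For separable $E$ there is a sharper statement; Example 5 is an instance of it.

**Theorem 2.** Let $E$ be separable and $C\subset E^*$ nonempty, convex, $w^*$-compact. If $C$ is not norm-separable, there is a set $P\subset C$, $w^*$-homeomorphic to the Cantor set, with $\inf\{\|a-b\|:a\ne b\in P\}>0$, which is contained in every boundary of $C$. Moreover the following are equivalent: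

* (i) $C$ is norm-separable;
* (ii) every boundary of $C$ is weakly Lindelöf;
* (iii) some boundary of $C$ is contained in a weakly Lindelöf subset of $E^*$;
* (iv) some boundary of $C$ contains no $w^*$-copy of the Cantor set that is uniformly norm-discrete.

## 3. Compact cases by hand, and two arguments that stop short

**Norm-compact boundaries.** If $B$ is norm-compact, then by Mazur's theorem $\overline{\mathrm{co}}^{\|\cdot\|}(B)$ is norm-compact, hence $w^*$-closed. It contains $B$, so it contains $\overline{\mathrm{co}}^{\,w^*}(B)=C$.

**Weakly compact $C$.** If $C$ is weakly compact, every boundary is strong. The set $\overline{\mathrm{co}}^{\|\cdot\|}(B)$ is convex and norm-closed, so weakly closed. Being inside $C$ it is weakly compact, so it is $w^*$-compact and again contains $\overline{\mathrm{co}}^{\,w^*}(B)=C$.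

**First attempt: use the Lindelöf property on a separating functional.** Suppose $C\neq\overline{\mathrm{co}}^{\|\cdot\|}(B)$. By Hahn–Banach there are $c\in C$, $p\in B_{E^{**}}$ and $s<t$ with $\sup_Bp<s<t<p(c)$. For each $b\in B$, Goldstine gives $x_b\in B_E$ with $b(x_b)<s$ and $c(x_b)>t$. The sets $\{b'\in B:b'(x_b)<s\}$ cover $B$, so by the Lindelöf property there are $x_1,x_2,\dots\in B_E$ with $c(x_j)>t$ for all $j$, such that each $b\in B$ has *some* $j$ with $b(x_j)<s$. This stops here because the quantifiers are in the wrong order: the boundary property would be contradicted by a single $x$ with $c(x)>t$ and $b(x)<s$ for all $b$. The information obtained is consistent with $B$ being strong. Take $E=\mathbb R^2$ with the max norm, $B=\{e_1^*,e_2^*\}$, $C$ the segment $\mathrm{co}(B)$, $c=\frac12(e_1^*+e_2^*)$, $x_1=(0,1)$, $x_2=(1,0)$, $s=\frac14$, $t=\frac13$. Then $c(x_j)=\frac12>t$, while $e_1^*(x_1)=e_2^*(x_2)=0<s$.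

**Second attempt: restrict to separable subspaces.** For a closed subspace $G\subset E$ let $R_G:E^*\to G^*$ be the restriction map. It is weak-to-weak and $w^*$-to-$w^*$ continuous. The set $R_G(B)$ is a boundary of $R_G(C)$ and inherits the Lindelöf hypothesis. Suppose that we could settle separable spaces, and even show that for all separable $G$
$$R_G(C)\ \text{is norm-separable and}\ R_G(C)=\overline{\mathrm{co}}^{\|\cdot\|}(R_G(B)).\tag{1}$$
This does not finish the proof, because the convex combinations approximating $R_Gc$ depend on $G$. In Example 3, (1) holds although $B$ is not strong. Indeed, if $G\subset C[0,\omega_1]$ is separable, there is $\alpha<\omega_1$ such that all $f\in G$ are constant on $[\alpha,\omega_1]$ (take the supremum of the ordinals belonging to a countable dense set). For $\mu\in C$ and $f\in G$,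
$$\int f\,d\mu=\sum_{\gamma<\alpha}\mu(\{\gamma\})f(\gamma)+\mu([\alpha,\omega_1])f(\alpha),$$
because $[0,\alpha)$ is countable. So $R_G(C)$ consists of the countable convex combinations of the countably many points $R_G\delta_\gamma$, $\gamma\le\alpha$, which gives (1).

**Plan.** There are two separate tasks. For separable $E$, we show that a $C$ which is not norm-separable forces a set $P$ as in Theorem 2 into every boundary (Sections 5–7), and that a weakly Lindelöf set contains no such $P$ (Section 8). For general $E$ we obtain (1), and then use the Lindelöf property of $Y$ a second time, to exclude what happens in Example 3 (Sections 10–11).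

**Notation.** For $x\in E$ and $u\in E^{**}$ put
$$\sigma(x)=\max_{c\in C}c(x),\qquad F(x)=\{c\in C:c(x)=\sigma(x)\},\qquad \tilde\sigma(u)=\sup_{c\in C}u(c).$$
Then $\tilde\sigma$ is sublinear, $M$-Lipschitz and extends $\sigma$. If $C=B_{E^*}$, these are the norms of $E$ and $E^{**}$. A boundary is a subset of $C$ that meets $F(x)$ for all $x\in E$.

## 4. Weakly Lindelöf sets contain no uncountable free sequences

This lemma is the way in which the Lindelöf hypothesis enters, except for one direct use of a countable subcover in Section 8. Example 3 shows the pattern it forbids: with $y_\xi=\delta_\xi$ and $z_\eta=1_{(\eta,\omega_1]}$, one has $z_\eta(y_\xi)=0$ for $\xi\le\eta$ and $z_\eta(y_\xi)=1$ for $\xi>\eta$.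

**Lemma 3.** If $Y\subset E^*$ is weakly Lindelöf, there are no $y_\xi\in Y$ $(\xi<\omega_1)$, bounded $(z_\eta)_{\eta<\omega_1}\subset E^{**}$ and reals $s<t$ with $z_\eta(y_\xi)\le s$ for $\xi\le\eta$ and $z_\eta(y_\xi)\ge t$ for $\xi>\eta$.

*Proof.* Suppose there are. First, some $y\in Y$ is such that each weak neighborhood of $y$ contains $y_\xi$ for uncountably many $\xi$. Otherwise $Y$ is covered by weakly open sets each containing $y_\xi$ for only countably many $\xi$; a countable subcover would account for only countably many of the indices $\xi<\omega_1$.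

Next, $z_\eta(y)\ge t$ for every $\eta$. If $z_\eta(y)<t$, then $\{z_\eta<t\}$ is a weak neighborhood of $y$ which contains $y_\xi$ only for $\xi\le\eta$, that is, for countably many $\xi$.

Finally, let $z\in E^{**}$ be a $w^*$-cluster point of the bounded net $(z_\eta)_{\eta<\omega_1}$. Then $z(y)\ge t$. For fixed $\xi$ we have $z_\eta(y_\xi)\le s$ for all $\eta\ge\xi$, so $z(y_\xi)\le s$. Hence $\{z>s\}$ is a weak neighborhood of $y$ containing no $y_\xi$, a contradiction. $\square$

## 5. Imitating a functional of the bidual by a vector of $E$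

For separable $E$ and nonseparable $C$, Hahn–Banach will hand us functionals $p\in B_{E^{**}}$, while boundaries only see vectors of $E$. The next lemma replaces $p$ by $v\in B_E$ without raising finitely many values of $\tilde\sigma$. As an illustration, let $E=c_0$, $C=B_{\ell^1}$ and $p=(1,1,1,\dots)\in\ell^\infty$. The vector $v=1_{\{1,\dots,N\}}$ does this for large $N$: $\|w+\lambda v\|_\infty\le\max(\|w+\lambda p\|_\infty,\sup_{n>N}|w_n|)$, the last supremum tends to $0$, and $f(v)\to p(f)$ for each $f\in\ell^1$.

**Lemma 4.** Let $p\in B_{E^{**}}$, $w_1,\dots,w_k\in E$, $\lambda_i\ge0$, $f_1,\dots,f_m\in E^*$, $\varepsilon>0$. There is $v\in B_E$ with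
$$\sigma(w_i+\lambda_iv)\le\tilde\sigma(w_i+\lambda_ip)+\varepsilon\ (i\le k),\qquad |f_l(v)-p(f_l)|\le\varepsilon\ (l\le m).$$
Moreover $v$ may be taken in any prescribed norm-dense subset of $B_E$.

*Proof.* The last sentence follows from the first part with $\varepsilon/2$ by moving $v$ slightly, since $v\mapsto\sigma(w_i+\lambda_iv)$ and the $f_l$ are norm continuous.

Let $V=\{y\in B_E:|f_l(y)-p(f_l)|\le\varepsilon\ \text{for all } l\}$. It is convex, and $p\in\overline V^{\,w^*}$: intersect a given $w^*$-neighborhood of $p$ with $\{u:|u(f_l)-p(f_l)|<\varepsilon,\ l\le m\}$ and apply Goldstine. Put $a_i=\tilde\sigma(w_i+\lambda_ip)$ and $h_i(y)=\sigma(w_i+\lambda_iy)$, a convex function.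

Suppose that no $y\in V$ satisfies $h_i(y)\le a_i+\varepsilon$ for all $i$. Then the set $\{(h_i(y)-a_i)_{i}:y\in V\}+[0,\infty)^k$, which is convex because the $h_i$ are, misses $(-\infty,\varepsilon)^k$. Separating these convex sets in $\mathbb R^k$ gives a nonzero vector $(s_i)$. Its coordinates are nonnegative because the first set is stable under adding vectors of $[0,\infty)^k$. We normalize to $\sum s_i=1$. The supremum of $\sum s_iu_i$ over $u\in(-\infty,\varepsilon)^k$ is $\varepsilon$, so $\sum_is_i(h_i(y)-a_i)\ge\varepsilon$ for all $y\in V$. Since $h_i(y)=\max_{c\in C}c(w_i+\lambda_iy)$, this says $\max_{\vec c\in C^k}\Lambda(\vec c,y)\ge\varepsilon$ for all $y\in V$, where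
$$\Lambda(\vec c,y)=\sum_is_i\bigl(c_i(w_i)-a_i\bigr)+\sum_is_i\lambda_ic_i(y).$$
The set $C^k$ is $w^*$-compact and convex, $V$ is convex, and $\Lambda$ is affine and continuous in each variable. By Sion's theorem there is one $\vec c\in C^k$ with $\Lambda(\vec c,y)\ge\varepsilon$ for all $y\in V$. The function $u\mapsto\sum s_i(c_i(w_i)-a_i)+\sum s_i\lambda_iu(c_i)$ on $E^{**}$ is $w^*$-continuous and extends $\Lambda(\vec c,\cdot)$. As $p\in\overline V^{\,w^*}$, its value at $p$ is at least $\varepsilon$. But that value is $\sum s_i\bigl(c_i(w_i)+\lambda_ip(c_i)-a_i\bigr)\le0$, by the definition of $a_i$. This is a contradiction. $\square$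

The lemma bounds $\sigma$ only from above. Lower bounds will come from the functionals $f_l$, by including among them near-maximizers of the quantities to be bounded below.

## 6. Separable $E$, nonseparable $C$: forcing points into every boundary

How does one show that a point lies in *every* boundary? If $F(x)=\{c\}$, then every boundary contains $c$. So we look for many $x$ with $F(x)$ a singleton, so many that the points obtained form a nonseparable set.

How does one control where the maximizer lies? There is one elementary observation: if $b\in F(z+\lambda v)$, then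
$$\lambda b(v)=b(z+\lambda v)-b(z)\ge\sigma(z+\lambda v)-\sigma(z),$$
so a large increment of $\sigma$ in direction $v$ forces $b(v)$ to be large. We shall build $x=\sum\lambda_nv_n$ with rapidly decreasing $\lambda_n$, where each $v_n$ imitates a functional $p$ with $\tilde\sigma(p)$ large. Convexity of $s\mapsto\tilde\sigma(z+sp)$ keeps the slope in direction $p$ large after each move. On the other hand $p$ will be small on a prescribed countable set $S\subset C$, so the $v_n$ can be chosen small at a prescribed point of $C$. The conflict "$b(v_n)$ large, $c(v_n)$ small" keeps the points obtained away from any countable set. Finally, small perturbations $\sum\delta_nt_ne_n$ make $F(x)$ a singleton for generic parameters.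

**Proposition 5.** Let $E$ be separable and $C$ not norm-separable. There are a Polish space $\mathcal G$ and a $w^*$-continuous $g:\mathcal G\to C$ with $g(\mathcal G)$ not norm-separable and $g(\mathcal G)\subset B$ for every boundary $B$ of $C$.

The proof has six steps.

**Step 1: functionals small on $S$ and large on $C$.** *There is $\rho>0$ such that for each nonempty countable $S\subset C$ some $p_S\in B_{E^{**}}$ has $\sup_Cp_S>\sup_Sp_S+\rho$.* Otherwise for each $n$ there is a countable $S_n$ with $\sup_Cp\le\sup_{S_n}p+\frac1n$ for all $p\in B_{E^{**}}$. By Hahn–Banach, each $c\in C$ has distance at most $\frac1n$ to $\mathrm{co}(S_n)$. So $C$ lies in the norm closure of $\bigcup_n\mathrm{co}(S_n)$, which is separable; this is a contradiction. Note that $\rho<2M$.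

Let $\mathbb S$ be the set of nonempty countable subsets of $C$. Call $\mathcal D\subset\mathbb S$ *cofinal* if each $S\in\mathbb S$ is contained in a member of $\mathcal D$. For example, the $S$ containing a given point form a cofinal family, while the finite sets do not, since $C$ is infinite. We use a pigeonhole principle:
$$\text{if a cofinal } \mathcal D \text{ equals } \bigcup_{n\in\mathbb N}\mathcal D_n,\ \text{then some } \mathcal D_n \text{ is cofinal}.\tag{2}$$
Indeed, if no member of $\mathcal D_n$ contains $S_n\in\mathbb S$, for each $n$, then no member of $\mathcal D$ contains $\bigcup_nS_n\in\mathbb S$.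

For $S\in\mathbb S$ choose a rational $\alpha_S\in(\sup_Sp_S,\ \sup_Cp_S-\rho)$. By (2) there are a rational $\alpha$ and a cofinal $\mathcal D_0$ with $\alpha_S=\alpha$ for $S\in\mathcal D_0$. Thus
$$p_S\le\alpha\ \text{on }S,\qquad \tilde\sigma(p_S)\ge\beta:=\alpha+\rho\qquad(S\in\mathcal D_0).\tag{3}$$

**Step 2: a tree of finite sequences.** This step fixes what a good imitation of $p_S$ means. Put, for $n\ge1$,
$$\theta=\frac{\rho}{64M}<\frac1{32},\qquad\lambda_n=\theta^n,\qquad\varepsilon_n=\frac{\rho\,\lambda_{n+1}2^{-n}}{64},\qquad\delta_n=\frac{\varepsilon_n}M .$$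
Then $\delta_n=\theta\lambda_{n+1}2^{-n}\le\lambda_n$. Fix a countable dense $E_0\subset B_E$ and a sequence $(e_i)\subset B_E$ with dense linear span. Let $\mathrm{Box}_n=\{\sum_{i\le n}\delta_it_ie_i:t_i\in[-1,1]\}$, a norm-compact set, and $\mathrm{Box}_0=\{0\}$. The boxes contain the perturbations. These are chosen only at the end, so all estimates must hold uniformly over the boxes.

For $q=(v_1,\dots,v_n)\in E_0^n$ put $X_q=\sum_{i\le n}\lambda_iv_i$ and $q|i=(v_1,\dots,v_i)$. For $S\in\mathcal D_0$, call $q$ *$S$-admissible* if for all $1\le i\le n$ and all $U\in\mathrm{Box}_{i-1}$: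

* (A) $\sigma(X_{q|i}+U)\le\tilde\sigma(X_{q|i-1}+U+\lambda_ip_S)+\varepsilon_i$;
* (B) $\tilde\sigma(X_{q|i}+U+\lambda_{i+1}p_S)\ge\tilde\sigma(X_{q|i-1}+U+(\lambda_i+\lambda_{i+1})p_S)-\varepsilon_i$;
* (C) $\sigma(X_{q|i}+U)\ge\tilde\sigma(X_{q|i-1}+U+\lambda_ip_S)-\varepsilon_i$.

By (A) and (C), moving by $\lambda_iv_i$ has the same effect on $\sigma$, up to $\varepsilon_i$, as moving by $\lambda_ip_S$. By (B), nothing is lost if one then moves further in direction $p_S$.

Let $\mathcal D[q]=\{S\in\mathcal D_0:q\text{ is }S\text{-admissible}\}$ and $T=\{q:\mathcal D[q]\text{ is cofinal}\}$. Initial segments of $S$-admissible sequences are $S$-admissible, so $T$ is a tree of finite sequences in $E_0$, that is, it is closed under initial segments. Also $\emptyset\in T$, since $\mathcal D[\emptyset]=\mathcal D_0$.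

**Step 3: nodes extend, with a small value at a prescribed point.** *If $q\in T$, $c\in C$, $\eta>0$, there is $v\in E_0$ with $q^\frown v\in T$ and $c(v)\le\alpha+\eta$.* In particular every node of $T$ has a proper extension in $T$.

Let $n=|q|$. The family $\mathcal D'=\{S\in\mathcal D[q]:c\in S\}$ is cofinal: given $S_0\in\mathbb S$, some $S\in\mathcal D[q]$ contains $S_0\cup\{c\}$. We claim that for each $S\in\mathcal D'$ there is $v_S\in E_0$ such that $q^\frown v_S$ is $S$-admissible and $c(v_S)\le\alpha+\eta$.

Write $p=p_S$, $\varepsilon=\varepsilon_{n+1}$, $\lambda=\lambda_{n+1}<1$, $\lambda'=\lambda_{n+2}$. Let $(U_i)$ be a finite $\varepsilon/(4M)$-net of $\mathrm{Box}_n$, with $U_i\in\mathrm{Box}_n$. Choose $c_i,c_i'\in C$ with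
$$c_i(X_q+U_i)+(\lambda+\lambda')p(c_i)\ge\tilde\sigma(X_q+U_i+(\lambda+\lambda')p)-\tfrac\varepsilon4,$$
$$c'_i(X_q+U_i)+\lambda p(c'_i)\ge\tilde\sigma(X_q+U_i+\lambda p)-\tfrac\varepsilon4 .$$
Apply Lemma 4 to the points $X_q+U_i$ with all weights equal to $\lambda$, the functionals $c_i,c'_i$ (all $i$) and $c$, tolerance $\min(\varepsilon/4,\eta)$, and the dense set $E_0$. We get $v=v_S\in E_0$ with $c(v)\le p(c)+\eta\le\alpha+\eta$, where $p(c)\le\alpha$ because $c\in S$. At each $U_i$ we have
$$\sigma(X_q+U_i+\lambda v)\le\tilde\sigma(X_q+U_i+\lambda p)+\tfrac\varepsilon4 .$$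
Testing with $c_i$ and using $\lambda|c_i(v)-p(c_i)|\le\frac\varepsilon4$,
$$\tilde\sigma(X_q+U_i+\lambda v+\lambda'p)\ge c_i(X_q+U_i)+\lambda c_i(v)+\lambda'p(c_i)\ge c_i(X_q+U_i)+(\lambda+\lambda')p(c_i)-\tfrac\varepsilon4,$$
which is at least $\tilde\sigma(X_q+U_i+(\lambda+\lambda')p)-\frac\varepsilon2$. Testing with $c'_i$,
$$\sigma(X_q+U_i+\lambda v)\ge c'_i(X_q+U_i)+\lambda c'_i(v)\ge c'_i(X_q+U_i)+\lambda p(c'_i)-\tfrac\varepsilon4\ge\tilde\sigma(X_q+U_i+\lambda p)-\tfrac\varepsilon2 .$$
For arbitrary $U\in\mathrm{Box}_n$ take $U_i$ with $\|U-U_i\|\le\varepsilon/(4M)$. Since $\tilde\sigma$ is $M$-Lipschitz, replacing $U_i$ by $U$ changes each side of the three resulting inequalities by at most $\varepsilon/4$. So they hold for $U$ with total error at most $\frac\varepsilon2+\frac\varepsilon2=\varepsilon$. These are (A), (B), (C) at level $n+1$. At levels $\le n$ they hold because $S\in\mathcal D[q]$. This proves the claim.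

Now $\mathcal D'=\bigcup_{v\in E_0}\{S\in\mathcal D':v_S=v\}$ is a countable union. By (2) some $v\in E_0$ has $\{S\in\mathcal D':v_S=v\}$ cofinal. This family is contained in $\mathcal D[q^\frown v]$, so $q^\frown v\in T$, and $c(v)\le\alpha+\eta$.

**Step 4: maximizers are large on every $v_n$.** Let $[T]$ be the set of infinite sequences all of whose initial segments are in $T$. For $r=(v_n)\in[T]$ and $t\in[-1,1]^{\mathbb N}$ put
$$x(r,t)=\sum_{n\ge1}(\lambda_nv_n+\delta_nt_ne_n).$$
*If $b\in F(x(r,t))$, then $b(v_n)\ge\alpha+\rho/2$ for all $n\ge1$.*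

Fix $n$ and some $S\in\mathcal D[r|n]$; such $S$ exists because cofinal families are nonempty. Write $p=p_S$, $U_m=\sum_{i\le m}\delta_it_ie_i$, $Z_m=X_{r|m}+U_m$ (so $Z_0=0$), and $\varphi_m(s)=\tilde\sigma(Z_m+sp)$, a convex function of $s\ge0$. We have $Z_m=X_{r|m}+U_{m-1}+\delta_mt_me_m$ with $U_{m-1}\in\mathrm{Box}_{m-1}$, and dropping the last term changes values of $\tilde\sigma$ by at most $M\delta_m=\varepsilon_m$. So (A), (C) and (B) with $U=U_{m-1}$ give, for $1\le m\le n$,
$$|\varphi_m(0)-\varphi_{m-1}(\lambda_m)|\le2\varepsilon_m,\qquad\varphi_m(\lambda_{m+1})\ge\varphi_{m-1}(\lambda_m+\lambda_{m+1})-2\varepsilon_m.\tag{4}$$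
Let $D_m=\bigl(\varphi_{m-1}(\lambda_m)-\varphi_{m-1}(0)\bigr)/\lambda_m$. Since $Z_0=0$, we have $D_1=\tilde\sigma(p)\ge\beta$. For $m<n$, (4) and the convexity of $\varphi_{m-1}$ (its slope over $[\lambda_m,\lambda_m+\lambda_{m+1}]$ is at least its slope over $[0,\lambda_m]$) give
$$\lambda_{m+1}D_{m+1}=\varphi_m(\lambda_{m+1})-\varphi_m(0)\ge\varphi_{m-1}(\lambda_m+\lambda_{m+1})-\varphi_{m-1}(\lambda_m)-4\varepsilon_m\ge\lambda_{m+1}D_m-4\varepsilon_m .$$
Since $4\varepsilon_m/\lambda_{m+1}=\rho2^{-m}/16$, we obtain $D_n\ge\beta-\rho/16$. By (4) again, and since $2\varepsilon_n\le\rho\lambda_n/32$,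
$$\sigma(Z_n)-\sigma(Z_{n-1})=\varphi_n(0)-\varphi_{n-1}(0)\ge\lambda_nD_n-2\varepsilon_n\ge\lambda_n(\beta-\tfrac\rho8).\tag{5}$$
Now let $x=x(r,t)$ and $b\in F(x)$. We have $\|x-Z_n\|\le2\sum_{m>n}\lambda_m\le4\theta\lambda_n$, hence
$$b(Z_n)\ge b(x)-4M\theta\lambda_n=\sigma(x)-4M\theta\lambda_n\ge\sigma(Z_n)-8M\theta\lambda_n=\sigma(Z_n)-\tfrac\rho8\lambda_n .$$
Also $b(Z_{n-1})\le\sigma(Z_{n-1})$, $Z_n-Z_{n-1}=\lambda_nv_n+\delta_nt_ne_n$, and $M\delta_n=\varepsilon_n\le\frac\rho{64}\lambda_n$. With (5),
$$\lambda_nb(v_n)\ge b(Z_n)-b(Z_{n-1})-M\delta_n\ge\lambda_n\bigl(\beta-\tfrac\rho8-\tfrac\rho8-\tfrac\rho{64}\bigr)\ge\lambda_n\bigl(\alpha+\tfrac\rho2\bigr).$$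

**Step 5: for generic parameters, $F(x)$ is a singleton.** Let $\Omega=[T]\times[-1,1]^{\mathbb N}$, where $[T]$ is a closed subset of $E_0^{\mathbb N}$ and $E_0$ is discrete. It is Polish, and nonempty by Step 3. The sets $[T_q]\times V$, with $q\in T$, $[T_q]=\{r\in[T]:q\subset r\}$ and $V\subset[-1,1]^{\mathbb N}$ open, form a base. The map $x:\Omega\to E$ is continuous, being a uniformly convergent series of continuous maps.

The map $F$ is norm-to-$w^*$ upper semicontinuous with nonempty $w^*$-compact values. Suppose $x_k\to x$ in norm, $W\supset F(x)$ is $w^*$-open and $c_k\in F(x_k)\setminus W$. Let $c\in C\setminus W$ be a $w^*$-cluster point of $(c_k)$. Then $c_k(x_k)=\sigma(x_k)\to\sigma(x)$ and $|c_k(x_k)-c_k(x)|\le M\|x_k-x\|\to0$, so $c(x)=\sigma(x)$ and $c\in F(x)\subset W$, a contradiction. Consequently $\omega\mapsto\max_{F(x(\omega))}e_i$ is upper semicontinuous and $\omega\mapsto\min_{F(x(\omega))}e_i$ is lower semicontinuous, and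
$$O_{i,k}=\Bigl\{\omega\in\Omega:\max_{F(x(\omega))}e_i-\min_{F(x(\omega))}e_i<\tfrac1k\Bigr\}$$
is open.

The set $O_{i,k}$ is dense. Fix $r$ and all $t_j$ with $j\ne i$. The function $h(s)=\sigma(x(r,t))$ with $t_i=s$ is convex on $[-1,1]$. For $b\in F(x(r,t))$ with $t_i=s$ we have $h(s')\ge h(s)+(s'-s)\delta_ib(e_i)$ for all $s'$, so $\delta_ib(e_i)$ is a subgradient of $h$ at $s$. A convex function is differentiable at all but countably many $s\in(-1,1)$, and at such $s$ the subgradient is unique; so $e_i$ is constant on $F(x(r,t))$ and $(r,t)\in O_{i,k}$. Thus every nonempty basic open set, in which $t_i$ can range over an interval of positive length, meets $O_{i,k}$.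

Hence $\mathcal G=\bigcap_{i,k}O_{i,k}$ is a dense $G_\delta$ in $\Omega$, and it is Polish. For $\omega\in\mathcal G$ all $e_i$ are constant on $F(x(\omega))$. As the $e_i$ have dense span, $F(x(\omega))=\{g(\omega)\}$ is a singleton. The map $g$ is $w^*$-continuous by the upper semicontinuity of $F$. Every boundary meets $F(x(\omega))$, so it contains $g(\omega)$.

**Step 6: $g(\mathcal G)$ is not norm-separable.** Otherwise let $(s_k)$ be norm-dense in $g(\mathcal G)$. Each $s_k+\frac\rho8B_{E^*}$ is $w^*$-closed, so the sets $g^{-1}(s_k+\frac\rho8B_{E^*})$ are closed in $\mathcal G$, and they cover $\mathcal G$. By the Baire category theorem and the density of $\mathcal G$ there are $k$, $q\in T$ and a nonempty open $V\subset[-1,1]^{\mathbb N}$ with $g(\omega)\in s_k+\frac\rho8B_{E^*}$ for all $\omega\in\mathcal G\cap([T_q]\times V)$. Step 3 with $c=s_k$ and $\eta=\rho/8$ gives $v$ with $q^\frown v\in T$ and $s_k(v)\le\alpha+\frac\rho8$. Every node of $T$ extends to an infinite branch, so $[T_{q^\frown v}]\times V$ is a nonempty open set and contains some $\omega\in\mathcal G$. By Step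 4, $g(\omega)(v)\ge\alpha+\frac\rho2$. Since $\|g(\omega)-s_k\|\le\frac\rho8$ and $\|v\|\le1$, it follows that $s_k(v)\ge\alpha+\frac{3\rho}8$, a contradiction. This proves Proposition 5. $\square$

## 7. A uniformly discrete Cantor set inside every boundary

**Corollary 6.** In the situation of Proposition 5 there are $\delta>0$ and $P\subset g(\mathcal G)$, $w^*$-homeomorphic to the Cantor set, with $\|a-b\|\ge\delta$ for $a\ne b$ in $P$.

*Proof.* We run a Cantor scheme in $\mathcal G$, keeping norm separation by testing with vectors of $B_E$. As $g(\mathcal G)$ is not norm-separable, there are $\delta>0$ and an uncountable $Q\subset\mathcal G$ with $\|g(\omega)-g(\omega')\|>2\delta$ for $\omega\ne\omega'$ in $Q$. Since $\mathcal G$ has a countable base, only countably many points of $Q$ have a neighborhood meeting $Q$ in a countable set. We discard them; then every open set meeting $Q$ contains two points of $Q$.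

Fix a complete metric on $\mathcal G$. We construct nonempty open sets $V_s\subset\mathcal G$ for finite $0$-$1$ sequences $s$, each meeting $Q$, with $V_\emptyset=\mathcal G$, $\overline{V_{si}}\subset V_s$ $(i=0,1)$, $\operatorname{diam}V_s\le2^{-|s|}$ for $|s|\ge1$, and vectors $x_s\in B_E$ with
$$(g(\omega)-g(\omega'))(x_s)>\delta\qquad(\omega\in V_{s0},\ \omega'\in V_{s1}).$$
For the step, take $\omega_0\ne\omega_1$ in $Q\cap V_s$ and $x_s\in B_E$ with $(g(\omega_0)-g(\omega_1))(x_s)>2\delta$. Since $\omega\mapsto g(\omega)(x_s)$ is continuous, sufficiently small neighborhoods of $\omega_0$ and $\omega_1$ serve as $V_{s0}$ and $V_{s1}$.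

For $r\in\{0,1\}^{\mathbb N}$ let $\omega_r$ be the unique point of $\bigcap_nV_{r|n}=\bigcap_n\overline{V_{r|n}}$. The map $r\mapsto\omega_r$ is continuous. If $r\ne r'$ and $s$ is their longest common initial segment, then $\|g(\omega_r)-g(\omega_{r'})\|\ge|(g(\omega_r)-g(\omega_{r'}))(x_s)|>\delta$. So $r\mapsto g(\omega_r)$ is an injective $w^*$-continuous map on the Cantor space, hence a homeomorphism onto its image $P$. $\square$

## 8. Weakly Lindelöf sets contain no uniformly discrete $w^*$-Cantor set

By Example 5, uniform norm-discreteness alone is not in conflict with the Lindelöf property. We have to use that $P$ is a $w^*$-Cantor set. The argument splits according to how sequences of $B_E$ behave on $P$, and uses two theorems.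

* **Rosenthal** (PNAS 71 (1974)): a uniformly bounded sequence of real functions on a set with no pointwise convergent subsequence has a subsequence $(f_n)$ and reals $s<t$ such that $\bigcap_{n\in I}\{f_n>t\}\cap\bigcap_{n\in J}\{f_n<s\}\ne\emptyset$ for all disjoint finite $I,J\subset\mathbb N$.
* **Bourgain–Fremlin–Talagrand** (Amer. J. Math. 100 (1978)): for $P$ Polish, the space $\mathcal B_1(P)$ of Baire-1 functions with the pointwise topology is angelic.

**Definition (Baire-1, angelic).** A function is Baire-1 if it is the pointwise limit of a sequence of continuous functions. A space is angelic if its relatively countably compact subsets are relatively compact and each point of the closure of such a set is the limit of a sequence from it.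

**Example 6.** The function $1_{\{t\}}$ on $[0,1]$ is Baire-1, being the limit of $\max(1-n|\cdot-t|,0)$. The set $\{0\}\cup\{1_{\{t\}}:t\in[0,1]\}$ is compact in $\mathcal B_1([0,1])$, since each pointwise neighborhood of $0$ contains all but finitely many $1_{\{t\}}$; any sequence of distinct $1_{\{t_n\}}$ converges to $0$. The space $\mathbb R^{[0,1]}$ is not angelic: the set of countably supported functions with values in $[0,1]$ is relatively compact and has the constant $1$ in its closure, but a limit of a sequence from it has countable support.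

**Lemma 7.** There are $D_\xi\subset\mathbb N$ $(\xi<\omega_1)$ such that $D_\eta\setminus D_\xi$ is finite and $D_\xi\setminus D_\eta$ is infinite whenever $\eta<\xi$.

*Proof.* Write $A\subset^*A'$ if $A\setminus A'$ is finite. We construct by recursion sets $D_\xi$, increasing for $\subset^*$, keeping $\mathbb N\setminus D_\xi$ infinite. Let $D_0=\emptyset$, and let $D_{\xi+1}$ be $D_\xi$ together with an infinite part of $\mathbb N\setminus D_\xi$ whose complement in $\mathbb N\setminus D_\xi$ is infinite. If $\xi$ is a limit, choose $\eta_0<\eta_1<\cdots$ with supremum $\xi$. Since $D_{\eta_0}\cup\dots\cup D_{\eta_k}\subset^*D_{\eta_k}$, this union has infinite complement, so one can choose distinct $n_k\notin D_{\eta_0}\cup\dots\cup D_{\eta_k}$. Put $D_\xi=\mathbb N\setminus\{n_k:k\ge0\}$. Then $D_{\eta_k}\setminus D_\xi\subset\{n_j:j<k\}$ is finite, so $D_\eta\subset^*D_\xi$ for all $\eta<\xi$. In all cases, if $\eta<\xi$, then $D_{\eta+1}\subset^*D_\xi$ and $D_{\eta+1}\setminus D_\eta$ is infinite, so $D_\xi\setminus D_\eta$ is infinite. $\square$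

**Proposition 8.** Let $E$ be separable and $Y\subset E^*$ weakly Lindelöf. Then $Y$ contains no $P$, $w^*$-homeomorphic to the Cantor set, with $\inf_{a\ne b\in P}\|a-b\|>0$.

*Proof.* Suppose it does. The set $P$ is $w^*$-compact, hence bounded and $w^*$-closed, hence weakly closed. So $P$ is weakly Lindelöf.

**Case 1: some sequence in $B_E$ has no subsequence converging pointwise on $P$.** Here we produce the pattern forbidden by Lemma 3. By Rosenthal's theorem there are $(x_n)\subset B_E$ and $s<t$ such that for disjoint finite $I,J$ some $c\in P$ has $c(x_n)>t$ for $n\in I$ and $c(x_n)<s$ for $n\in J$. Given $D\subset\mathbb N$, the $w^*$-compact sets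
$$\{c\in P:\ c(x_n)\ge t\ (n\in D,\,n\le N),\ \ c(x_n)\le s\ (n\notin D,\,n\le N)\}\qquad(N\in\mathbb N)$$
are nonempty and decreasing. So there is $c_D\in P$ with $c_D(x_n)\ge t$ for $n\in D$ and $c_D(x_n)\le s$ for $n\notin D$. Take $(D_\xi)$ from Lemma 7. For $\eta<\omega_1$ let $\mathcal U_\eta$ be a nonprincipal ultrafilter on $\mathbb N$ containing the infinite set $D_{\eta+1}\setminus D_\eta$, and let $z_\eta=w^*\text{-}\lim_{\mathcal U_\eta}x_n\in B_{E^{**}}$.

If $\xi>\eta$, then $D_{\eta+1}\setminus D_\xi$ is finite, so $D_\xi\in\mathcal U_\eta$ and $z_\eta(c_{D_\xi})\ge t$. If $\xi\le\eta$, then $D_\xi\cap(D_{\eta+1}\setminus D_\eta)\subset D_\xi\setminus D_\eta$ is finite, so $D_\xi\notin\mathcal U_\eta$ and $z_\eta(c_{D_\xi})\le s$. With $y_\xi=c_{D_\xi}\in P$ this contradicts Lemma 3, applied to the weakly Lindelöf set $P$.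

**Case 2: every sequence in $B_E$ has a subsequence converging pointwise on $P$.** Here we use a measure and a countable subcover.

*All $z\in E^{**}$ are Borel on $P$.* The limits of the sequences in question are Baire-1 on the compact metrizable space $(P,w^*)$. So $\{x|_P:x\in B_E\}$ is relatively countably compact in $\mathcal B_1(P)$. By Bourgain–Fremlin–Talagrand its closure in $\mathcal B_1(P)$ is compact, hence closed in $\mathbb R^P$. So its pointwise closure in $\mathbb R^P$ is a compact subset of $\mathcal B_1(P)$. The set $K=\{z|_P:z\in B_{E^{**}}\}$ is compact in $\mathbb R^P$, as a continuous image of $(B_{E^{**}},w^*)$, and contains $\{x|_P:x\in B_E\}$ as a dense subset by Goldstine. So $K$ is this closure, and $K\subset\mathcal B_1(P)$. Thus every $z\in E^{**}$ is Borel on $(P,w^*)$. Moreover, by angelicity, in $K$ every point of the closure of a subset is the limit of a sequence from that subset.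

*A continuous map to $L^1$.* Let $m$ be an atomless Borel probability on $(P,w^*)$, for instance the image of the coin-tossing measure. Let $\Phi:K\to L^1(m)$ send a function to its class. The set $K$ is uniformly bounded, so by dominated convergence $\Phi$ is continuous along pointwise convergent sequences. If $f\in\overline A$ with $A\subset K$, a sequence from $A$ converges to $f$, so $\Phi(f)\in\overline{\Phi(A)}$. Hence $\Phi$ is continuous.

*The part of $P$ that $m$ sees.* Call a set $V=\{c\in P:|z_i(c)-z_i(a)|<\eta,\ i\le k\}$ with $a\in P$, $z_i\in E^{**}$, $\eta>0$ *basic*. Basic sets are relatively weakly open, and they are Borel in $(P,w^*)$. Let $N$ be the union of all basic sets $V$ with $m(V)=0$, and $L=P\setminus N$. If $z,z'\in B_{E^{**}}$ agree $m$-a.e. on $P$, they agree on $L$. Indeed, if $z(a)\ne z'(a)$, the basic set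
$$\{c\in P:|(z-z')(c)-(z-z')(a)|<|(z-z')(a)|\}$$
contains $a$ and is contained in the null set $\{z\ne z'\}$, so $a\in N$.

*$L$ is countable.* If $L=\emptyset$ this is clear; let $L\neq\emptyset$. By what was just shown, the continuous map $z|_P\mapsto z|_L$ on $K$ factors through $\Phi$. Since $\Phi:K\to\Phi(K)$ is a continuous surjection from a compact space onto a Hausdorff space, it is a quotient map, so the factor map is continuous. Hence $K_L=\{z|_L:z\in B_{E^{**}}\}$ with the pointwise topology is a Hausdorff continuous image of the compact metrizable space $\Phi(K)$, and it is compact metrizable. Each $a\in L$ defines $\hat a\in C(K_L)$ by $\hat a(z|_L)=z(a)$, and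
$$\|\hat a-\hat a'\|_\infty=\sup_{z\in B_{E^{**}}}|z(a)-z(a')|=\|a-a'\|.$$
As $C(K_L)$ is separable, $L$ is norm-separable. Being uniformly norm-discrete, it is countable, $L=\{a_1,a_2,\dots\}$.

*The countable subcover.* As $m$ is atomless and regular, there are relatively $w^*$-open, hence weakly open, $W_j\ni a_j$ in $P$ with $m(W_j)<2^{-j-1}$. The null basic sets together with the $W_j$ cover $P$. A countable subcover gives $m(P)\le\sum_{j\ge1}2^{-j-1}\leq\frac12$, a contradiction. $\square$

## 9. The separable case and the proof of Theorem 2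

**Corollary 9.** If $E$ is separable and a boundary $B$ of $C$ lies in a weakly Lindelöf set $Y$, then $C$ is norm-separable, and $B$ is strong.

*Proof.* If $C$ were not norm-separable, Proposition 5 and Corollary 6 would give a set $P\subset B\subset Y$ forbidden by Proposition 8. So $C$ is norm-separable, hence so is its subset $B$, and (a) applies. $\square$

*Proof of Theorem 2.* The first assertion is Proposition 5 with Corollary 6; the set $P$ obtained there does not depend on the boundary. (i)⇒(ii): subsets of a norm-separable set are norm-separable, hence weakly Lindelöf. (ii)⇒(iii): $C$ is a boundary of itself. (iii)⇒(i): Corollary 9. (i)⇒(iv): an uncountable uniformly norm-discrete set is not norm-separable, so the boundary $C$ contains no such copy. (iv)⇒(i): if (i) fails, the first assertion puts such a copy into every boundary. $\square$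

## 10. Uniform convergence on separable subspaces

For nonseparable $E$ we need one convex combination that works for all separable subspaces at once. This is a compactness-type problem, and the right topology is the following.

**Definition ($\gamma$).** For a Banach space $X$, $\gamma$ is the topology on $X^*$ given by the seminorms $c\mapsto\|R_Gc\|$, where $G\subset X$ runs through the separable closed subspaces.

Countably many separable $G_i$ lie in the separable space $\overline{\mathrm{span}}\bigcup_iG_i$. So the sets $\{c:\|R_G(c-c_0)\|<\delta\}$ form a neighborhood base at $c_0$.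

**Example 7.** If $X$ is separable, $\gamma$ is the norm topology. In Example 3, for each separable $G$ there is $\alpha<\omega_1$ with $R_G\delta_\alpha=R_G\delta_{\omega_1}$. So $\delta_{\omega_1}$ is in the $\gamma$-closure of $B$, although it is at norm distance $2$ from each point of $B$.

**Proposition 10.** Let $K\subset X^*$ be $w^*$-compact with $R_G(K)$ norm-separable for every separable closed subspace $G\subset X$. Then $(K,\gamma)$ is Lindelöf.

*Proof.* We may assume $K\ne\emptyset$.

**Step 1: small $w^*$-open pieces.** *Every nonempty $A\subset K$ has, for each $\varepsilon>0$, a nonempty relatively $w^*$-open subset of diameter $\le\varepsilon$.* Suppose this fails for $A$ and $\varepsilon$. We build relatively $w^*$-open $V_s\subset K$ for finite $0$-$1$ sequences $s$, all meeting $A$, with $V_\emptyset=K$, $\overline{V_{si}}^{\,w^*}\subset V_s$, and $x_s\in B_X$ with $(c-c')(x_s)>\varepsilon$ for $c\in\overline{V_{s0}}^{\,w^*}$, $c'\in\overline{V_{s1}}^{\,w^*}$. For the step, $A\cap V_s$ is nonempty and relatively $w^*$-open in $A$, so its diameter exceeds $\varepsilon$.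 Hence there are $c_0,c_1\in A\cap V_s$, $x_s\in B_X$ and reals $a,b$ with $c_0(x_s)>a$, $c_1(x_s)<b$ and $a-b>\varepsilon$. As $(K,w^*)$ is compact Hausdorff, $c_0$ has a relatively $w^*$-open neighborhood $V_{s0}$ with closure inside $V_s\cap\{x_s>a\}$, and $c_1$ has one, $V_{s1}$, with closure inside $V_s\cap\{x_s<b\}$.

For $r\in\{0,1\}^{\mathbb N}$ choose $c_r\in\bigcap_n\overline{V_{r|n}}^{\,w^*}$. Let $G=\overline{\mathrm{span}}\{x_s\}$, a separable space. For $r\ne r'$ we get $\|R_G(c_r-c_{r'})\|>\varepsilon$ from $x_s$, where $s$ is the longest common initial segment. So $R_G(K)$ contains uncountably many $\varepsilon$-separated points, contradicting its separability.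

**Step 2: peeling $K$.** Fix $n\ge1$. Removing successively nonempty relatively $w^*$-open pieces of diameter $\le\frac1n$, and taking intersections at limits, we get a decreasing transfinite family of $w^*$-closed sets
$$K=K^n_0\supset K^n_1\supset\dots\supset K^n_{\kappa_n}=\emptyset$$
with $K^n_\lambda=\bigcap_{\alpha<\lambda}K^n_\alpha$ for limit $\lambda\le\kappa_n$, and $K^n_\alpha\setminus K^n_{\alpha+1}$ nonempty of diameter $\le\frac1n$ for $\alpha<\kappa_n$. By Step 1 the process can stop only at $\emptyset$, and it does stop because the family is strictly decreasing.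

For $Q\subset X$, a *rational box over $Q$* is a set $O=\{c\in X^*:|c(x_i)-q_i|\le\eta,\ i\le k\}$ with $x_1,\dots,x_k\in Q$, $k\ge1$, rational $q_i$ and rational $\eta>0$. It is $w^*$-closed. Let $O$ be a rational box over $X$ meeting $K$, and let $\mu\le\kappa_n$ be the least ordinal with $O\cap K^n_\mu=\emptyset$. Then $\mu\ne0$. Also $\mu$ is not a limit: otherwise $O\cap K^n_\mu$ would be the intersection of the decreasing nonempty $w^*$-compact sets $O\cap K^n_\alpha$, $\alpha<\mu$. So $\mu=\tau+1$, and we write $\tau=\tau_n(O)$. Thus
$$O\cap K^n_{\tau_n(O)}\ne\emptyset,\qquad O\cap K^n_{\tau_n(O)+1}=\emptyset.\tag{6}$$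
Fix a point $a_{n,O}\in O\cap K^n_{\tau_n(O)}$; it lies in $K^n_{\tau_n(O)}\setminus K^n_{\tau_n(O)+1}$.

**Step 3: a countable closing-off.** Let $\mathcal U$ be a cover of $K$ by $\gamma$-open subsets of $K$. For $a\in K$ and rational $\delta>0$ call $(a,\delta)$ *good* if there are $U\in\mathcal U$ and a separable closed $G'\subset X$ with $\{c\in K:\|R_{G'}(c-a)\|<\delta\}\subset U$. For each good pair fix such a choice, $U_{a,\delta}$ and $G_{a,\delta}$.

Let $Q_0=\{0\}$. Given a countable $\mathbb Q$-linear subspace $Q_k\subset X$, let $A_k$ be the set of all $a_{n,O}$ with $n\ge1$ and $O$ a rational box over $Q_k$ meeting $K$; it is countable. Let $Q_{k+1}\supset Q_k$ be a countable $\mathbb Q$-linear subspace of $X$ which contains, for all $a,a'\in A_k$, a countable subset of $B_X$ on which $|a-a'|$ has supremum $\|a-a'\|$, and, for each good $(a,\delta)$ with $a\in A_k$, a dense subset of $G_{a,\delta}$. Put $Q=\bigcup_kQ_k$, $A=\bigcup_kA_k$ and $G=\overline Q$. Then $G$ is a separable closed subspace, $A$ is countable, and: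

* if $O$ is a rational box over $Q$ meeting $K$, then $a_{n,O}\in A$ for all $n$, since the finitely many vectors defining $O$ lie in some $Q_k$;
* $\|a-a'\|=\|R_G(a-a')\|$ for $a,a'\in A$;
* if $(a,\delta)$ is good and $a\in A$, then $G_{a,\delta}\subset G$.

We show that the countable family $\{U_{a,\delta}:a\in A,\ (a,\delta)\text{ good}\}$ covers $K$. Fix $y\in K$.

**Step 4: points of $A$ close to $y$ on $G$.** *For each $n$ there is $a_n\in A$ with $\|R_G(a_n-y)\|\le\frac1n$.* Among the rational boxes over $Q$ containing $y$ choose $O$ with $\tau=\tau_n(O)$ least. We claim $R_Gy\in R_G(K^n_\tau)$. If not, then for each $c\in K^n_\tau$ there is $x\in Q$ with $c(x)\ne y(x)$, because $Q$ is dense in $G$. So the $w^*$-open sets $\{c:|c(x)-y(x)|>2\eta\}$, with $x\in Q$ and rational $\eta>0$, cover the $w^*$-compact set $K^n_\tau$. By compactness there are $x_1,\dots,x_k\in Q$ and a rational $\eta>0$ such that no $c\in K^n_\tau$ satisfies $|c(x_i)-y(x_i)|\le2\eta$ for all $i$. Choose rationals $q_i$ with $|q_i-y(x_i)|\le\eta$. The box $O'=\{c:|c(x_i)-q_i|\le\eta,\ i\le k\}$ over $Q$ contains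 $y$ and is disjoint from $K^n_\tau$, so $\tau_n(O')<\tau$. This contradicts the choice of $O$.

So there is $c\in K^n_\tau$ with $R_Gc=R_Gy$. The box $O$ is defined by vectors of $Q\subset G$, hence $c\in O$, and by (6) $c\in K^n_\tau\setminus K^n_{\tau+1}$. The point $a_n:=a_{n,O}\in A$ lies in the same set, which has diameter $\le\frac1n$. Therefore $\|R_G(a_n-y)\|=\|R_G(a_n-c)\|\le\frac1n$.

**Step 5: $y$ is covered.** By Step 4, $\|a_n-a_m\|=\|R_G(a_n-a_m)\|\le\frac1n+\frac1m$. So $(a_n)$ converges in norm to some $y'$, which is in $K$ because $K$ is norm-closed, and $\|a_n-y'\|\le\frac1n$. Choose $U\in\mathcal U$, a rational $\delta>0$ and a separable closed $G'$ with $\{c\in K:\|R_{G'}(c-y')\|<2\delta\}\subset U$, and then $n$ with $\frac1n<\delta$. Then $\{c\in K:\|R_{G'}(c-a_n)\|<\delta\}\subset U$, so $(a_n,\delta)$ is good. Since $G_{a_n,\delta}\subset G$,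
$$\|R_{G_{a_n,\delta}}(y-a_n)\|\le\|R_G(y-a_n)\|\le\tfrac1n<\delta,$$
and hence $y\in U_{a_n,\delta}$. $\square$

## 11. General $E$: proof of Theorem 1

Let $B\subset Y$ be as in Theorem 1 and let $G\subset E$ be a separable closed subspace. Then $R_G(C)$ is nonempty, convex and $w^*$-compact in $G^*$. The set $R_G(B)$ is a boundary of it: for $x\in G$ some $b\in B$ attains $\sup_Cx$. Finally $R_G(B)\subset R_G(Y)$, which is weakly Lindelöf. By Corollary 9, (1) holds for every separable closed $G$.

By Section 3, (1) alone is not enough. Let $H$ be the $\gamma$-closure of $B$ in $C$. In Example 3 the point $\delta_{\omega_1}$ lies in $H$, and the trouble is that $p(\mu)=\mu(\{\omega_1\})$ has $\sup_Hp=1>0=\sup_Bp$. So we split the work: Step 1 shows that $H$ generates $C$ in norm, using only (1); Step 2 uses the Lindelöf hypothesis again to pass from $H$ to $B$.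

**Step 1: $C=\overline{\mathrm{co}}^{\|\cdot\|}(H)$.** Let $c\in C$ and $\varepsilon>0$. By (1), for each separable $G$ some convex combination of elements of $B$ has restriction to $G$ at distance $<\varepsilon$ from $R_Gc$. As $B$ is bounded, its weights may be taken rational with a common denominator. So there are $N$ and $b^1,\dots,b^N\in B$, repetitions allowed, with $\|R_G(c-\frac1N\sum_kb^k)\|<\varepsilon$. Say then that $N$ *works for* $G$. If $N$ works for $G$, it works for all closed subspaces of $G$. Some $N$ works for all separable $G$: otherwise for each $N$ there is a separable $G_N$ for which $N$ does not work, and then no $N$ works for the separable space $\overline{\mathrm{span}}\bigcup_NG_N$. Fix such an $N$.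

Apply Proposition 10 to $X=E^N$ with the max norm and $K=C^N\subset(E^*)^N=X^*$. The set $K$ is $w^*$-compact. Every separable subspace of $E^N$ lies in some $G^N$ with $G\subset E$ separable and closed, and $R_{G^N}(C^N)=(R_G(C))^N$ is norm-separable by (1); hence so are the restrictions of $C^N$ to subspaces of $G^N$. So the hypothesis of Proposition 10 holds. Since $\|R_{G^N}(c^k)_k\|=\sum_k\|R_Gc^k\|$, the topology $\gamma$ of $(E^N)^*$ is the product of the $\gamma$-topologies. Thus $C^N$ is Lindelöf in this product topology, and so is its closed subset $H^N$. For separable closed $G\subset E$ let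
$$K_G=\Bigl\{(h^k)\in H^N:\bigl\|R_G\bigl(c-\tfrac1N\textstyle\sum_kh^k\bigr)\bigr\|\le\varepsilon\Bigr\}.$$
This set is closed in $H^N$, and it is nonempty because $N$ works for $G$ and $B\subset H$. For countably many $G_i$, $\bigcap_iK_{G_i}\supset K_{\overline{\mathrm{span}}\bigcup G_i}\ne\emptyset$. In a Lindelöf space, a family of closed sets whose countable subfamilies have nonempty intersection has nonempty intersection. So there is $(h^k)\in\bigcap_GK_G$. Taking one-dimensional $G$ shows $\|c-\frac1N\sum_kh^k\|\le\varepsilon$. As $\varepsilon>0$ was arbitrary, $C\subset\overline{\mathrm{co}}^{\|\cdot\|}(H)$. The other inclusion holds because $H\subset C$ and $C$ is convex and norm-closed.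

**Step 2: $\sup_Hp\le\sup_Bp$ for each $p\in E^{**}$.** By scaling we may assume $\|p\|\le1$. Suppose $h\in H$ and $t\in\mathbb R$ satisfy $s:=\sup_Bp<t<p(h)$. We build the pattern forbidden by Lemma 3.

By recursion on $\xi<\omega_1$, suppose $b_\zeta\in B$ $(\zeta<\xi)$ are given. These are countably many functionals, so by Goldstine there is a sequence $(x^\xi_j)_{j\in\mathbb N}\subset B_E$ with $h(x^\xi_j)\to p(h)$ and $b_\zeta(x^\xi_j)\to p(b_\zeta)$ for all $\zeta<\xi$: enumerate the functionals, and let $x^\xi_j$ approximate $p$ within $1/j$ on the first $j$ of them. Put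
$$G_\xi=\overline{\mathrm{span}}\{x^\eta_j:\eta\le\xi,\ j\in\mathbb N\},$$
a separable space, and choose $b_\xi\in B$ with $\|R_{G_\xi}(h-b_\xi)\|\le p(h)-t$. This is possible since $h$ is in the $\gamma$-closure of $B$ and $p(h)-t>0$.

Let $z_\eta\in B_{E^{**}}$ be a $w^*$-cluster point of $(x^\eta_j)_j$. For $\zeta<\eta$ we have $z_\eta(b_\zeta)=p(b_\zeta)\le s$. For $\xi\ge\eta$ the vectors $x^\eta_j$ lie in $G_\xi\cap B_E$, so
$$b_\xi(x^\eta_j)\ge h(x^\eta_j)-(p(h)-t)\quad\text{for all }j,$$
and since $h(x^\eta_j)\to p(h)$ we get $z_\eta(b_\xi)\ge t$. Put $z'_\eta=z_{\eta+1}$. Then $z'_\eta(b_\xi)\le s$ for $\xi\le\eta$ and $z'_\eta(b_\xi)\ge t$ for $\xi>\eta$. Since $b_\xi\in B\subset Y$, this contradicts Lemma 3.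

**Step 3: conclusion.** For every $p\in E^{**}$, Steps 1 and 2 give $\sup_Cp=\sup_Hp\le\sup_Bp$. By Hahn–Banach no point of $C$ lies outside $\overline{\mathrm{co}}^{\|\cdot\|}(B)$, so $C\subset\overline{\mathrm{co}}^{\|\cdot\|}(B)$. The reverse inclusion holds since $C$ is convex and norm-closed. Hence $C=\overline{\mathrm{co}}^{\|\cdot\|}(B)$, which proves Theorem 1. With $Y=B$: every weakly Lindelöf boundary is strong. $\blacksquare$
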